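\title{Analytic pro-$p$ groups over $\mathbb{F}_p[[t]]$ need not be linear}

\begin{abstract}
For every prime $p$ and every $n\ge 1$ we construct a three-dimensional $\mathbb{F}_p[[t_1,\dots,t_n]]$-standard group, nilpotent of class $2$, that has no injective homomorphism into $\mathrm{GL}_D(L)$ for any field $L$ and any $D$. It is a group of Heisenberg type whose commutators are given by the series $\sum_{i\ge0}x^{p^i}y^{p^{2i}}$, and the obstruction to linearity is a rank estimate for this series. We then show that, for a pro-$p$ ring $\Lambda$, every $\Lambda$-analytic pro-$p$ group is linear if and only if the ideal $\{c\in\Lambda: pc=0\}$ is finite.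
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $p$ is a prime, and a \emph{pro-$p$ group} is an inverse limit of finite $p$-groups. A \emph{pro-$p$ ring} is a commutative Noetherian local ring $\Lambda$ that is complete with respect to its maximal ideal $\mathfrak m$ and whose residue field $\Lambda/\mathfrak m$ is finite of characteristic $p$. Examples are $\mathbb Z_p[[t_1,\dots,t_n]]$ and $\mathbb F_p[[t_1,\dots,t_n]]$.

A \emph{$d$-dimensional formal group law} over a commutative ring $R$ is a $d$-tuple $F=(F_1,\dots,F_d)$ of power series in $R[[X_1,\dots,X_d,Y_1,\dots,Y_d]]$ such that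
\[
F(X,0)=X,\qquad F(0,Y)=Y,\qquad F(F(X,Y),Z)=F(X,F(Y,Z)).
\]
If $R=\Lambda$ is a pro-$p$ ring and $N\ge1$, the series $F_i(x,y)$ converge $\mathfrak m$-adically for $x,y$ in the set $(\mathfrak m^N)^{(d)}=\mathfrak m^N\times\dots\times\mathfrak m^N$ ($d$ factors). This set, with the multiplication $x\cdot y=F(x,y)$ and the $\mathfrak m$-adic topology, is the \emph{$\Lambda$-standard group} of level $N$ and dimension $d$ defined by $F$. A topological group is \emph{$\Lambda$-analytic} if it has an open subgroup that is isomorphic, as a topological group, to a $\Lambda$-standard group of some level and some finite dimension. In other words, near the identity the elements have finitely many coordinates in $\mathfrak m$, and the multiplication is given by power series in these coordinates.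

A group $G$ is \emph{linear} if there are an integer $D\ge1$, a field $L$ and an injective group homomorphism $G\to\mathrm{GL}_D(L)$. The field is arbitrary and no continuity is required.

Is every $\Lambda$-analytic pro-$p$ group linear? The simplest cases suggest that it is. If $\Lambda$ is finite, a standard group is finite, an open subgroup of a compact group has finite index, and so every $\Lambda$-analytic pro-$p$ group is finite and is represented faithfully by permutation matrices. If $\Lambda$ is a domain, the first examples of standard groups are matrix groups over its fraction field: the law $F(X,Y)=X+Y+XY$ on $s\times s$ matrices defines the congruence subgroup $1+M_s(\mathfrak m^N)$, and the law $(X_1+Y_1,\,X_2+Y_2,\,X_3+Y_3+X_1Y_2)$ defines the Heisenberg group of unitriangular $3\times3$ matrices with entries in $\mathfrak m^N$ above the diagonal. In characteristic $0$ there is also a general mechanism: the Lie algebra of the group has a faithful representation by Ado's theorem, and one can hope to integrate it. It is a conjecture that $\Lambda$-analytic pro-$p$ groups are linear. This is known for $\Lambda=\mathbb Z_p[[t_1,\dots,t_n]]$.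 The problem that we take from \cite{notes} is the case left open there: is every $\mathbb F_p[[t_1,\dots,t_n]]$-analytic pro-$p$ group linear, for every $n\ge1$?

The answer is negative for every prime $p$ and every $n\ge 1$, already for a group that is nilpotent of class $2$.

\begin{theorem}\label{thm:counter}
Let $\Lambda=\mathbb F_p[[t_1,\dots,t_n]]$ with $n\ge1$, and let
\[
F\big((X_1,X_2,X_3),(Y_1,Y_2,Y_3)\big)=\Big(X_1+Y_1,\;X_2+Y_2,\;X_3+Y_3+\sum_{i\ge0}X_1^{p^i}Y_2^{p^{2i}}\Big).
\]
Then $F$ is a formal group law over $\Lambda$. The $\Lambda$-standard group $\mathfrak m^{(3)}$ of level $1$ that it defines is a pro-$p$ group, nilpotent of class $2$, and it is not linear.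
\end{theorem}

The construction needs only an infinite supply of elements of $\Lambda$ killed by $p$, and this turns out to be the only obstruction.

\begin{theorem}\label{thm:class}
Let $\Lambda$ be a pro-$p$ ring and $\Lambda[p]=\{c\in\Lambda: pc=0\}$. Then every $\Lambda$-analytic pro-$p$ group is linear if and only if $\Lambda[p]$ is finite. In particular, if $p\Lambda=0$, this holds if and only if $\Lambda$ is finite.
\end{theorem}

For $\Lambda=\mathbb Z_p[[t_1,\dots,t_n]]$ we have $\Lambda[p]=0$ and recover the known linearity. The conjecture fails for every infinite pro-$p$ ring of characteristic $p$, and for $\Lambda=(\mathbb Z/p^k)[[t]]$, where $\Lambda[p]=p^{k-1}\Lambda$ is infinite. The characteristic of $\Lambda$ alone does not decide the matter: $\mathbb Z_p[[t]]/(pt)$ has characteristic $0$, but $\Lambda[p]$ contains the powers $t,t^2,\dots$, which are distinct because their images in $\mathbb F_p[[t]]$ are. Nor is $\Lambda[p]=0$ necessary for linearity: for $\mathbb Z_p[X]/(X^2,pX)=\mathbb Z_p\oplus\mathbb F_pX$ the ideal $\Lambda[p]$ has order $p$.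

Section~\ref{sec:standard} collects the basic properties of standard groups. Section~\ref{sec:rank} introduces the invariant that obstructs linearity, the rank of a function of two variables, and shows on small examples why the exponents $p^i$ and $p^{2i}$ are chosen as they are. Section~\ref{sec:key} proves the main estimate, and Section~\ref{sec:nonlinear} deduces Theorem~\ref{thm:counter} and one half of Theorem~\ref{thm:class}. Section~\ref{sec:linear} proves the other half by moving the group to a valued field of characteristic $0$, where Lie theory applies.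

\section{Standard groups and laws of Heisenberg type}\label{sec:standard}

We shall evaluate formal group laws over several rings and compare the resulting groups, so we record the functorial properties once.

\begin{lemma}\label{lem:standard}
Let $R$ be a commutative ring that is complete and separated in the $\mathfrak r$-adic topology for an ideal $\mathfrak r$, and let $F$ be a $d$-dimensional formal group law over $R$. For an ideal $I\subseteq\mathfrak r$ let $F(I)$ denote the set $I^{(d)}$ with the multiplication $x\cdot y=F(x,y)$.
\begin{enumerate}
\item[(a)] $F(I)$ is a group with identity element $0$.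
\item[(b)] Let $(R',\mathfrak r')$ be a second such pair and $\theta:R\to R'$ a ring homomorphism with $\theta(\mathfrak r^M)\subseteq\mathfrak r'$ for some $M\ge 1$. Let $F^\theta$ be obtained by applying $\theta$ to the coefficients of $F$, and let $I\subseteq\mathfrak r$ and $I'\subseteq\mathfrak r'$ be ideals with $\theta(I)\subseteq I'$. Then $\theta$, applied to each coordinate, is a group homomorphism $F(I)\to F^\theta(I')$ with kernel $(I\cap\ker\theta)^{(d)}$.
\item[(c)] If $R=\Lambda$ is a pro-$p$ ring and $\mathfrak r=\mathfrak m$, then $F(\mathfrak m^N)$ is a pro-$p$ group, and for $N'\ge N$ the group $F(\mathfrak m^{N'})$ is an open normal subgroup of finite index.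
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $F(X,0)=X$ and $F(0,Y)=Y$, we have $F=X+Y+\Phi(X,Y)$, where every monomial of $\Phi$ is divisible by some $X_i$ and by some $Y_j$. Define tuples of series in $X$ by $Y^{(0)}=0$ and $Y^{(k+1)}=-X-\Phi(X,Y^{(k)})$. The coordinates of $\Phi(X,Y)-\Phi(X,Y')$ lie in the product of the ideals $(X_1,\dots,X_d)$ and $(Y_1-Y_1',\dots,Y_d-Y_d')$, so by induction the coordinates of $Y^{(k+1)}-Y^{(k)}$ lie in $(X_1,\dots,X_d)^{k+1}$. The limit $\iota(X)$ has no constant term and satisfies $F(X,\iota(X))=0$. A power series without constant term in variables $Z_k$ can be written as $\sum_kZ_kG_k(Z)$, so it takes values in $I$ at points with coordinates in $I$. Hence $I^{(d)}$ is closed under $F$ and $\iota$. Identities of power series persist when elements of $\mathfrak r$ are substituted, so the multiplication is associative, $0$ is an identity and $\iota(x)$ is a right inverse of $x$; such a structure is a group.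

(b) From $\theta(\mathfrak r^{Mk})\subseteq\mathfrak r'^k$ we see that $\theta$ is continuous. Applying $\theta$ to the partial sums of $F(x,y)$ and passing to the limit gives $\theta(F(x,y))=F^\theta(\theta x,\theta y)$.

(c) Apply (b) to $\theta:\Lambda\to\Lambda/\mathfrak m^{N'}$. It gives a homomorphism from $F(\mathfrak m^N)$ onto a group with underlying set $(\mathfrak m^N/\mathfrak m^{N'})^{(d)}$, with kernel $F(\mathfrak m^{N'})$. Each $\mathfrak m^k/\mathfrak m^{k+1}$ is a finite-dimensional vector space over the finite residue field, so the image is a finite $p$-group. The fibers of these maps are the sets $x+(\mathfrak m^{N'})^{(d)}$, which form a basis of the topology, and $\mathfrak m^N=\varprojlim\mathfrak m^N/\mathfrak m^{N'}$ by completeness. Thus $F(\mathfrak m^N)$ is the inverse limit of these finite $p$-groups.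
\end{proof}

Let $\Lambda$ be a pro-$p$ ring. Call $b\in\Lambda[[X,Y]]$ \emph{biadditive} if $b(X+X',Y)=b(X,Y)+b(X',Y)$ and $b(X,Y+Y')=b(X,Y)+b(X,Y')$. Setting $X=X'=0$ or $Y=Y'=0$ gives $b(0,Y)=b(X,0)=0$. Put
\[
F_b(X,Y)=\big(X_1+Y_1,\;X_2+Y_2,\;X_3+Y_3+b(X_1,Y_2)\big).
\]

\begin{lemma}\label{lem:heis}
If $b$ is biadditive, then $F_b$ is a formal group law, and $H_b:=F_b(\mathfrak m)$ is a pro-$p$ group of nilpotency class at most $2$. The map $z\mapsto(0,0,z)$ is an injective homomorphism from $(\mathfrak m,+)$ to the center of $H_b$, and for all $x,y\in\mathfrak m$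
\begin{equation}\label{eq:comm}
(x,0,0)(0,y,0)=(0,y,0)(x,0,0)\,(0,0,b(x,y)).
\end{equation}
\end{lemma}

\begin{proof}
We have $F_b(X,0)=X$ and $F_b(0,Y)=Y$ because $b(X,0)=b(0,Y)=0$. The third coordinate of $F_b(F_b(X,Y),Z)$ is $X_3+Y_3+Z_3+b(X_1,Y_2)+b(X_1+Y_1,Z_2)$, and that of $F_b(X,F_b(Y,Z))$ is $X_3+Y_3+Z_3+b(Y_1,Z_2)+b(X_1,Y_2+Z_2)$. By biadditivity both equal
\[
X_3+Y_3+Z_3+b(X_1,Y_2)+b(X_1,Z_2)+b(Y_1,Z_2).
\]
So $F_b$ is a formal group law, and $H_b$ is a pro-$p$ group by Lemma~\ref{lem:standard}(c). Multiplying $(x,y,z)$ by $(0,0,z')$ on either side gives $(x,y,z+z')$, which proves the statement about the center. For $v=(x,y,z)$ and $v'=(x',y',z')$, the products $vv'$ and $v'v$ differ only in the third coordinate, and $vv'=v'v\cdot(0,0,b(x,y')-b(x',y))$. Hence all commutators are central, and \eqref{eq:comm} is the case $v=(x,0,0)$, $v'=(0,y,0)$.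
\end{proof}

For $b=XY$ this is the Heisenberg group. In characteristic $p$ every monomial $X^{p^k}Y^{p^l}$ is biadditive, so there are many more choices of $b$.

\section{Rank, and the choice of the series $\beta$}\label{sec:rank}

From now on
\[
O=\mathbb F_p[[t]],\qquad \mathfrak n=tO,\qquad K=\mathbb F_p((t)),
\]
\[
\beta(x,y)=\sum_{i\ge0}x^{p^i}y^{p^{2i}},\qquad \beta_m(x,y)=\sum_{0\le i<m}x^{p^i}y^{p^{2i}}\qquad(x,y\in\mathfrak n,\ m\ge1).
\]
In this section the groups $H_b$ are taken over $\Lambda=O$. Two close relatives of $H_\beta$ are linear, and a proof of Theorem~\ref{thm:counter} has to distinguish $H_\beta$ from both.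

\begin{example}\label{ex:poly}
The truncations $H_{\beta_m}$ are linear. Let $v(x)=(x,x^p,\dots,x^{p^{m-1}})$ and $v'(y)=(y,y^{p^2},\dots,y^{p^{2m-2}})$; both maps are additive and $v(x)v'(y)^{T}=\beta_m(x,y)$. Therefore
\[
(x,y,z)\longmapsto\begin{pmatrix}1&v(x)&z\\0&I_m&v'(y)^{T}\\0&0&1\end{pmatrix}
\]
is an injective homomorphism $H_{\beta_m}\to\mathrm{GL}_{m+2}(K)$. The size of the matrices grows with $m$.
\end{example}

\begin{example}\label{ex:diag}
An infinite series is not in itself an obstruction. Let $\delta(x,y)=\sum_{i\ge0}x^{p^i}y^{p^i}$. The map $\sigma(z)=z-z^p$ is an additive bijection of $\mathfrak n$, with inverse $z\mapsto\sum_{i\ge0}z^{p^i}$, and $\sigma(\delta(x,y))=xy$. Hence $(x,y,z)\mapsto(x,y,\sigma(z))$ is an isomorphism from $H_\delta$ onto the Heisenberg group $H_{XY}\subseteq\mathrm{GL}_3(K)$.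
\end{example}

The invariant that controls the size of the matrices is the following. For sets $I,J$ and a field $L$, the \emph{rank} of a function $w:I\times J\to L$ is the dimension of the $L$-span of its rows $w(x,\cdot)$, $x\in I$, in the space of functions $J\to L$. The rank is at most $r$ if and only if $w(x,y)=\sum_{k=1}^ru_k(x)v_k(y)$ for some functions $u_k,v_k$: such an expression puts all rows in the span of the $v_k$, and conversely one takes for $v_k$ a spanning family of the row space. From this description, the rank of $w\pm w'$ is at most the sum of the ranks, and the rank does not increase when $w$ is pulled back along maps $I'\to I$, $J'\to J$ or when $L$ is replaced by a larger field.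

\begin{lemma}\label{lem:commrank}
Let $g:I\to\mathrm{GL}_D(L)$ and $h:J\to\mathrm{GL}_D(L)$ be arbitrary maps and $\ell:M_D(L)\to L$ a linear functional. Then $(x,y)\mapsto\ell\big(g(x)^{-1}h(y)^{-1}g(x)h(y)\big)$ has rank at most $D^4$.
\end{lemma}

\begin{proof}
With the matrix units $E_{ae}$, the function equals
\[
\sum_{a,b,c,d=1}^{D}\Big[(g(x)^{-1})_{ab}\,g(x)_{cd}\Big]\cdot\Big[(h(y)^{-1})_{bc}\sum_{e=1}^{D}h(y)_{de}\,\ell(E_{ae})\Big].\qedhere
\]
\end{proof}

In both examples the central element $(0,0,z)$ is represented by $1+\psi(z)E$, where $E$ is the matrix unit in the upper right corner and $\psi$ is additive and injective: $\psi(z)=z$ in Example~\ref{ex:poly} and $\psi(z)=z-z^p$ in Example~\ref{ex:diag}. For any representation of $H_b$ of this shape, \eqref{eq:comm} and Lemma~\ref{lem:commrank}, with $\ell$ the upper right entry, show that $\psi\circ b$ has finite rank. So the basic question is: \emph{for which additive maps $\psi:\mathfrak n\to L$ does $\psi\circ\beta$ have finite rank?}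

We use four properties of $\beta$.
\begin{enumerate}
\item[(B1)] $\beta$ is biadditive, because $x\mapsto x^p$ is additive on $O$.
\item[(B2)] $\beta(x^Q,y^Q)=\beta(x,y)^Q$ for every power $Q$ of $p$, because $x\mapsto x^Q$ is a continuous ring endomorphism of $O$.
\item[(B3)] $\beta(x,y)=\beta_m(x,y)+\beta(x^{p^m},y^{p^{2m}})$, because the $i$-th term of the last series is $x^{p^{m+i}}y^{p^{2(m+i)}}$.
\item[(B4)] For $u\in\mathfrak n$, the substitution $\varepsilon_u:f(t)\mapsto f(u)$ is a continuous ring endomorphism of $O$ with $\varepsilon_u(\mathfrak n)\subseteq\mathfrak n$, so $\varepsilon_u(\beta(x,y))=\beta(\varepsilon_ux,\varepsilon_uy)$.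
\end{enumerate}

Since $\psi$ is not assumed continuous, it cannot be applied term by term to an infinite series. Property (B3), which says that each tail of $\beta$ is a pull-back of $\beta$ itself, reduces us to finite sums, with a bound that does not depend on their length.

\begin{lemma}\label{lem:trunc}
If $\psi:\mathfrak n\to L$ is additive and $\psi\circ\beta$ has rank at most $r$, then $\psi\circ\beta_m$ has rank at most $2r$ for every $m\ge1$.
\end{lemma}

\begin{proof}
By (B3), $\psi\beta_m(x,y)=\psi\beta(x,y)-\psi\beta(x^{p^m},y^{p^{2m}})$, and the last term is the pull-back of $\psi\circ\beta$ along $x\mapsto x^{p^m}$, $y\mapsto y^{p^{2m}}$.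
\end{proof}

To bound ranks from below we evaluate at powers of $t$, where sums of exponentials appear.

\begin{lemma}\label{lem:vdm}
Let $\mathcal X,\mathcal X'$ be finite sets of nonzero elements of $L$, let $C=(C_{\chi\chi'})$ be an $\mathcal X\times\mathcal X'$ matrix over $L$, and let $w(a,b)=\sum_{\chi,\chi'}C_{\chi\chi'}\chi^a\chi'^{\,b}$ for integers $a,b\ge1$. Then $\operatorname{rank}C\le\operatorname{rank}w$.
\end{lemma}

\begin{proof}
The restriction of $w$ to $a\le|\mathcal X|$, $b\le|\mathcal X'|$ is the matrix $VCV'^{T}$ with $V=(\chi^a)_{a,\chi}$ and $V'=(\chi'^{\,b})_{b,\chi'}$. The determinant of $V$ is $\prod_\chi\chi$ times a Vandermonde determinant in distinct elements, so $V$ is invertible, and so is $V'$.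
\end{proof}

\begin{example}\label{ex:two}
The smallest family that contains both maps $\psi$ above is $\psi(z)=\gamma_0z+\gamma_1z^p$ with $\gamma_0,\gamma_1\in K$ not both zero, and $L=K$. Here
\[
\psi\beta_m(t^a,t^b)=\sum_{i<m}\Big(\gamma_0\,(t^{p^i})^a(t^{p^{2i}})^b+\gamma_1\,(t^{p^{i+1}})^a(t^{p^{2i+1}})^b\Big).
\]
Index the rows of the coefficient matrix $C$ by $\chi=t^{p^k}$, $0\le k\le m$, and the columns by $\chi'=t^{p^l}$, $0\le l\le 2m-1$. Then $\gamma_0$ sits in the positions $(k,l)=(i,2i)$ and $\gamma_1$ in the positions $(i+1,2i+1)$. For the truncations of $\delta$ the same computation puts $\gamma_0$ in the positions $(i,i)$ and $\gamma_1$ in the positions $(i+1,i+1)$. For $m=3$ the two matrices are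
\[
C^{\beta}=\begin{pmatrix}\gamma_0&0&0&0&0&0\\0&\gamma_1&\gamma_0&0&0&0\\0&0&0&\gamma_1&\gamma_0&0\\0&0&0&0&0&\gamma_1\end{pmatrix},
\qquad
C^{\delta}=\begin{pmatrix}\gamma_0&0&0&0\\0&\gamma_0+\gamma_1&0&0\\0&0&\gamma_0+\gamma_1&0\\0&0&0&\gamma_1\end{pmatrix}.
\]
For $\delta$ different terms land in the same position, and the choice $\gamma_1=-\gamma_0$ leaves rank $2$ for every $m$; this is Example~\ref{ex:diag}. For $\beta$ no two terms share a position. The rows of $C^\beta$ have disjoint supports and at least $m$ of them are nonzero, so $\psi\circ\beta_m$ has rank at least $m$ by Lemma~\ref{lem:vdm}, and $\psi\circ\beta$ has infinite rank by Lemma~\ref{lem:trunc}. The arithmetic behind this is that the pair $(i+j,\,2i+j)$ determines $i$ and $j$, while the pair $(i+j,\,i+j)$ does not.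
\end{example}

One cannot conclude that finite rank forces $\psi=0$.

\begin{example}\label{ex:deriv}
Let $\psi(z)=z'=dz/dt\in K$. All terms of $\beta$ with $i\ge1$ are series in $t^p$, so $\psi\beta(x,y)=x'y+xy'$ has rank at most $2$. This $\psi$ kills every $p$-th power. If instead $\psi(z)\in\mathbb F_p$ is the coefficient of $t^k$ in $z$, then $\psi\beta(x,\cdot)$ depends only on $x$ modulo $t^{k+1}$, so there are finitely many rows. This $\psi$ kills $u^q$ for all $u\in\mathfrak n$ once $q>k$.
\end{example}

The most one can hope for is therefore that $\psi$ kills all $q$-th powers for a suitable power $q$ of $p$. That is what we prove next, with $q$ depending only on the rank.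

\section{The rank lemma}\label{sec:key}

\begin{lemma}\label{lem:key}
Let $L$ be a field of characteristic $p$, let $r\ge1$, and let $\psi:\mathfrak n\to L$ be an additive map such that $\psi\circ\beta:\mathfrak n\times\mathfrak n\to L$ has rank at most $r$. Let $q\ge2r+2$ be a power of $p$. Then $\psi(u^q)=0$ for all $u\in\mathfrak n$.
\end{lemma}

In Example~\ref{ex:two} the values $\psi(t^k)=\gamma_0t^k+\gamma_1(t^p)^k$ were a sum of exponentials in $k$ by assumption. For an arbitrary $\psi$ this has to be derived from the rank hypothesis. We shall find a finite-dimensional space on which multiplication by $t$ acts, and its eigenvalues will play the role of $t$ and $t^p$. The matrix $C$ is then no longer explicit, and its rank is bounded below by counting.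

\begin{lemma}\label{lem:sparse}
A matrix of rank $\rho$ with at most $\nu$ nonzero entries in each row and in each column has at most $\rho\nu^2$ nonzero entries.
\end{lemma}

\begin{proof}
Choose $\rho$ rows that form a basis of the row space. Their nonzero entries lie in at most $\rho\nu$ columns. Every row is a linear combination of the chosen ones, so all nonzero entries lie in these columns, and each column contains at most $\nu$ of them.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
We may assume that $L$ is algebraically closed.

\emph{Reduction to $u=t$.} Without continuity, the values of $\psi$ on powers of $t$ say nothing about its values on other series. Substitution repairs this. By (B4), $\psi\varepsilon_u\beta(x,y)=\psi\beta(\varepsilon_ux,\varepsilon_uy)$ is a pull-back of $\psi\circ\beta$, so the additive map $\psi\circ\varepsilon_u$ satisfies the same hypothesis as $\psi$, and $(\psi\circ\varepsilon_u)(t^q)=\psi(u^q)$. It suffices to prove that $\psi(t^q)=0$ for every $\psi$ as in the lemma.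

\emph{Step 1: a finite-dimensional representation of $O$.} For $a\in\mathfrak n$ let $f_a:\mathfrak n\to L$, $f_a(y)=\psi(ay)$, and let $U$ be the $L$-span of all $f_a$. The $f_a$ are the rows of $\psi\circ\beta_1$, so $\dim U\le2r$ by Lemma~\ref{lem:trunc}. For $c\in O$ and $f\in U$ define $(\pi(c)f)(y)=f(cy)$. The map $\pi(c)$ is $L$-linear and sends $f_a$ to $f_{ca}$, so it preserves $U$. We have $\pi(1)=\mathrm{id}$ and $\pi(cc')=\pi(c)\pi(c')$, and $\pi(c+c')=\pi(c)+\pi(c')$ because all elements of $U$ are additive functions. Thus $\pi:O\to\operatorname{End}_L(U)$ is a unital ring homomorphism. Put $T=\pi(t)$.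

\emph{Step 2: every nonzero eigenvalue $\lambda$ of $T$ is transcendental over $\mathbb F_p$.} Suppose that $\lambda\ne0$ is algebraic, with minimal polynomial $\omega\in\mathbb F_p[X]$. Then $\omega(0)\ne0$, so $\omega(t)$ is a unit of the power series ring $O$, and $\omega(T)=\pi(\omega(t))$ is invertible. But $\omega(T)$ kills an eigenvector of $T$ for $\lambda$, since $\omega(\lambda)=0$. This is a contradiction.

\emph{Step 3: the values $\psi(t^{qk})$ form a sum of exponentials.} Put $s_k=\psi(t^k)$. For $k\ge2$,
\[
s_k=f_t(t^{k-1})=(T^{k-2}f_t)(t).
\]
If $T$ has nontrivial Jordan blocks, $s_k$ is not a pure sum of exponentials in $k$. In characteristic $p$ the blocks disappear in $T^q$, and this is why the lemma concerns $q$-th powers. Let $U=\bigoplus_\lambda U_\lambda$ be the decomposition into generalized eigenspaces of $T$ and write $f_t=\sum_\lambda f^\lambda$ accordingly. Since $q\ge\dim U$ and $q$ is a power of the characteristic, $0=(T-\lambda)^q=T^q-\lambda^q$ on $U_\lambda$. Since $q-2\ge2r\ge\dim U$, we have $T^{q-2}=0$ on $U_0$. Writing $qk-2=q(k-1)+(q-2)$, we obtain for all $k\ge1$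
\begin{equation}\label{eq:exp}
s_{qk}=\sum_{\lambda\ne0}\lambda^{q(k-1)}(T^{q-2}f^\lambda)(t)=\sum_{\lambda\in\mathcal E}c_\lambda\,\mu_\lambda^{\,k},
\end{equation}
where $\mu_\lambda=\lambda^q$, $c_\lambda=\mu_\lambda^{-1}(T^{q-2}f^\lambda)(t)$, and $\mathcal E$ is the set of nonzero eigenvalues $\lambda$ with $c_\lambda\ne0$. The $\mu_\lambda$ are transcendental over $\mathbb F_p$ by Step~2, and they are pairwise distinct because the Frobenius map of $L$ is injective. Transcendence is used in the form
\begin{equation}\label{eq:trans}
\mu_\lambda^{\,e}=\mu_\lambda^{\,e'}\ \Longrightarrow\ e=e'\qquad(e,e'\ge1).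
\end{equation}

\emph{Step 4: $\mathcal E$ is empty.} Let $\nu=|\mathcal E|$, suppose $\nu\ge1$, and fix any $m>2r\nu$. Evaluate $\psi\circ\beta_m$ at $x=t^{qa}$, $y=t^{qb}$ with $a,b\ge1$. By \eqref{eq:exp},
\[
w(a,b):=\psi\beta_m(t^{qa},t^{qb})=\sum_{i<m}s_{q(p^ia+p^{2i}b)}=\sum_{\lambda\in\mathcal E}\sum_{i<m}c_\lambda\,\big(\mu_\lambda^{p^i}\big)^a\big(\mu_\lambda^{p^{2i}}\big)^b,
\]
and $\operatorname{rank}w\le2r$ by Lemma~\ref{lem:trunc}. Let $\mathcal X=\{\mu_\lambda^{p^i}\}$ and $\mathcal X'=\{\mu_\lambda^{p^{2i}}\}$, with $\lambda\in\mathcal E$ and $i<m$, and let $C_{\chi\chi'}$ be the sum of the $c_\lambda$ over all $(\lambda,i)$ with $(\mu_\lambda^{p^i},\mu_\lambda^{p^{2i}})=(\chi,\chi')$. Then $w(a,b)=\sum C_{\chi\chi'}\chi^a\chi'^{\,b}$, and $\rho:=\operatorname{rank}C\le2r$ by Lemma~\ref{lem:vdm}.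

No two indices $(\lambda,i)$ give the same position in $C$. Indeed, suppose that
\[
\mu_\lambda^{p^i}=\mu_{\lambda'}^{p^{i'}}\qquad\text{and}\qquad\mu_\lambda^{p^{2i}}=\mu_{\lambda'}^{p^{2i'}}.
\]
Raising the first equation to the power $p^i$ and using the second gives $\mu_{\lambda'}^{p^{i+i'}}=\mu_\lambda^{p^{2i}}=\mu_{\lambda'}^{p^{2i'}}$. By \eqref{eq:trans}, $i+i'=2i'$, so $i=i'$. Then $\mu_\lambda=\mu_{\lambda'}$ by injectivity of Frobenius, and $\lambda=\lambda'$.

Hence there is no cancellation: $C$ has exactly $m\nu$ nonzero entries, one equal to $c_\lambda$ for each $(\lambda,i)$. For fixed $\chi$ and $\lambda$, at most one $i$ satisfies $\mu_\lambda^{p^i}=\chi$, by \eqref{eq:trans}; so each row has at most $\nu$ nonzero entries. For fixed $\chi'$ and $\lambda$, at most one $i$ satisfies $\mu_\lambda^{p^{2i}}=\chi'$; so the same bound holds for the columns. Lemma~\ref{lem:sparse} gives $m\nu\le\rho\nu^2$, that is, $m\le2r\nu$, contrary to the choice of $m$.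

So $\mathcal E=\emptyset$, and \eqref{eq:exp} with $k=1$ gives $\psi(t^q)=s_q=0$.
\end{proof}

\begin{remark}
For $\psi=d/dt$ we have $f_a=a'\iota+a\partial$ with $\iota(y)=y$ and $\partial(y)=y'$, and $T\iota=t\iota$, $T\partial=\iota+t\partial$: a Jordan block with eigenvalue $t$. Here $s_k=kt^{k-1}$, which vanishes exactly for $p\mid k$. Step~2 cannot be omitted, because the count in Step~4 does not see algebraic eigenvalues: if $s_{qk}=\mu^k$ with $\mu\in\mathbb F_p^\times$, then $w(a,b)=m\mu^a\mu^b$ has rank at most $1$ for every $m$. Such eigenvalues are excluded only because $\psi$ is defined on all power series, so that the inverses of the polynomials $\omega(t)$ act on $U$. The exponents $p^{2i}$ enter through (B3) and through the distinctness of the positions in Step~4; the latter fails for $\delta$, as Example~\ref{ex:two} shows.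
\end{remark}

\section{Non-linearity}\label{sec:nonlinear}

In a general representation the center need not act through matrices $1+\psi(z)E$, and the entries of the matrix of $(0,0,z)$ need not be additive in $z$. They are additive modulo higher terms in a filtration of finite length. We descend this filtration one step at a time; each step costs a passage to $q$-th powers, and (B2) ensures that the rank hypothesis survives it. The following statement isolates what is used about the group.

\begin{proposition}\label{prop:norep}
There do not exist a field $L$, an integer $D\ge1$, maps of sets $g,h:\mathfrak n\to\mathrm{GL}_D(L)$ and an injective homomorphism $\zeta:(\mathfrak n,+)\to\mathrm{GL}_D(L)$ such that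
\begin{equation}\label{eq:rel}
g(x)h(y)=h(y)g(x)\,\zeta(\beta(x,y))\qquad\text{for all }x,y\in\mathfrak n.
\end{equation}
\end{proposition}

\begin{proof}
Suppose that they exist. The matrices $\zeta(z)$ commute, and $\zeta(z)^p=\zeta(pz)=1$.

\emph{Case $\operatorname{char}L\ne p$.} The polynomial $X^p-1$ has simple roots, so each $\zeta(z)$ is diagonalizable over an algebraic closure of $L$, and commuting diagonalizable matrices are simultaneously diagonalizable. The diagonal entries are $p$-th roots of unity, so $\zeta(\mathfrak n)$ has at most $p^D$ elements. This contradicts injectivity, since $\mathfrak n$ is infinite.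

\emph{Case $\operatorname{char}L=p$.} Now $(\zeta(z)-1)^p=\zeta(z)^p-1=0$. Commuting nilpotent matrices have a common nonzero kernel vector, and by induction on $D$ they are strictly upper triangular in a suitable basis. Let $\mathfrak a\subseteq M_D(L)$ be the $L$-span of all products of one or more matrices $\zeta(z)-1$, and let $\mathfrak a^k$ be the span of all products of $k$ elements of $\mathfrak a$. Since $\mathfrak a$ is closed under multiplication, $\mathfrak a\supseteq\mathfrak a^2\supseteq\cdots$, and $\mathfrak a^D=0$ because a product of $D$ strictly upper triangular $D\times D$ matrices vanishes. Put $r=D^4+1$ and fix a power $q$ of $p$ with $q\ge2r+2$. We claim that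
\begin{equation}\label{eq:filt}
\zeta(u^{q^{k-1}})-1\in\mathfrak a^k\qquad\text{for all }u\in\mathfrak n\text{ and }k\ge1.
\end{equation}
For $k=1$ this is the definition of $\mathfrak a$. Assume \eqref{eq:filt} for $k$ and put $Q=q^{k-1}$. Let $\ell:M_D(L)\to L$ be a linear functional that vanishes on $\mathfrak a^{k+1}$, and set $\psi(u)=\ell(\zeta(u^Q)-1)$.

The map $\psi$ is additive. For $u_1,u_2\in\mathfrak n$ and $\zeta_j=\zeta(u_j^Q)$ we have $\zeta((u_1+u_2)^Q)=\zeta(u_1^Q+u_2^Q)=\zeta_1\zeta_2$ and
\[
\zeta_1\zeta_2-1=(\zeta_1-1)+(\zeta_2-1)+(\zeta_1-1)(\zeta_2-1),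
\]
where the last term lies in $\mathfrak a^{2k}\subseteq\mathfrak a^{k+1}$ and is killed by $\ell$. This is where the induction hypothesis is needed for all $u$, not only for $u=t$.

The function $\psi\circ\beta$ has rank at most $r$. By (B2) and \eqref{eq:rel},
\[
\psi(\beta(x,y))=\ell\big(\zeta(\beta(x^Q,y^Q))\big)-\ell(1)=\ell\big(g(x^Q)^{-1}h(y^Q)^{-1}g(x^Q)h(y^Q)\big)-\ell(1).
\]
The first term has rank at most $D^4$ by Lemma~\ref{lem:commrank}, and the constant has rank at most $1$.

Lemma~\ref{lem:key} gives $0=\psi(u^q)=\ell(\zeta(u^{qQ})-1)$ for all $u\in\mathfrak n$. A matrix killed by every functional that vanishes on the subspace $\mathfrak a^{k+1}$ lies in $\mathfrak a^{k+1}$. This proves \eqref{eq:filt} for $k+1$.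

For $k=D$ and $u=t$, \eqref{eq:filt} says $\zeta(t^{q^{D-1}})=1$. Since $t^{q^{D-1}}\ne0$, this contradicts injectivity.
\end{proof}

To use Proposition~\ref{prop:norep} over a ring $\Lambda$ in which $p\ne0$, we multiply the series by an element $c$ killed by $p$. This restores biadditivity. The ring $O$ then maps to the quotient $\Lambda/\operatorname{Ann}(c)$ rather than to $\Lambda$, and elements have to be lifted to $\Lambda$ by a map that need not be additive. For this reason $g$ and $h$ were allowed to be arbitrary maps.

\begin{proposition}\label{prop:general}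
Let $\Lambda$ be a pro-$p$ ring, and let $c\in\Lambda[p]$ and $\tau\in\mathfrak m$ satisfy $c\tau^k\ne0$ for all $k\ge1$. Then $\beta_c(X,Y)=c\sum_{i\ge0}X^{p^i}Y^{p^{2i}}$ is biadditive, and the $\Lambda$-standard group $H_{\beta_c}$ is a pro-$p$ group, nilpotent of class $2$, that is not linear.
\end{proposition}

\begin{proof}
For every power $Q$ of $p$ the polynomial $(X+X')^Q-X^Q-X'^Q$ has coefficients in $p\mathbb Z$, which $c$ annihilates. So $\beta_c$ is biadditive, and by Lemma~\ref{lem:heis} the group $H_{\beta_c}$ is pro-$p$ of class at most $2$. It is not abelian, by \eqref{eq:comm}: $\beta_c(\tau,\tau)=c\tau^2(1+a)$ with $a\in\mathfrak m$, and this is nonzero since $1+a$ is a unit.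

Let $\bar\Lambda=\Lambda/\operatorname{Ann}(c)$, and write $a\mapsto\bar a$ for the projection. This is a pro-$p$ ring in which $p=0$. Hence there is a continuous ring homomorphism $\theta:O\to\bar\Lambda$, $f(t)\mapsto f(\bar\tau)$. The nonzero ideals of $O$ are the ideals $t^kO$, and $\bar\tau^k\ne0$ because $c\tau^k\ne0$; so $\theta$ is injective. The map $\bar\Lambda\to\Lambda$, $\bar a\mapsto ca$, is well defined, additive and injective. For each $x\in\mathfrak n$ choose $\tilde x\in\mathfrak m$ with image $\theta(x)$ in $\bar\Lambda$, which is possible since $\theta(x)\in\bar\tau\bar\Lambda$. Then $j:\mathfrak n\to\mathfrak m$, $j(x)=c\tilde x$, is the composite of the two injective additive maps. For $x,y\in\mathfrak n$ put $a=\sum_i\tilde x^{p^i}\tilde y^{p^{2i}}\in\mathfrak m$. By continuity $\bar a=\sum_i\theta(x)^{p^i}\theta(y)^{p^{2i}}=\theta(\beta(x,y))$, and therefore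
\[
\beta_c(\tilde x,\tilde y)=ca=j(\beta(x,y)).
\]
Suppose that $\varphi:H_{\beta_c}\to\mathrm{GL}_D(L)$ is an injective homomorphism. Put
\[
g(x)=\varphi(\tilde x,0,0),\qquad h(y)=\varphi(0,\tilde y,0),\qquad\zeta(z)=\varphi(0,0,j(z)).
\]
By Lemma~\ref{lem:heis}, $\zeta$ is an injective homomorphism, and \eqref{eq:comm} applied to $\tilde x,\tilde y$ gives \eqref{eq:rel}. This contradicts Proposition~\ref{prop:norep}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $c=1$ and $\tau=t_1$ in Proposition~\ref{prop:general}. The law in the theorem is $F_{\beta_c}$, which is a formal group law by Lemma~\ref{lem:heis}.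
\end{proof}

\begin{corollary}\label{cor:infinite}
If $\Lambda[p]$ is infinite, there is a $\Lambda$-analytic pro-$p$ group that is not linear.
\end{corollary}

\begin{proof}
The ideal $\Lambda[p]$ is the sum of finitely many ideals $c\Lambda$, since $\Lambda$ is Noetherian, so some $c\in\Lambda[p]$ has $c\Lambda\cong\bar\Lambda=\Lambda/\operatorname{Ann}(c)$ infinite. Let $\bar{\mathfrak m}$ be the maximal ideal of $\bar\Lambda$. If all its elements were nilpotent, then $\bar{\mathfrak m}$, being finitely generated, would be nilpotent, and $\bar\Lambda$ would be finite because each $\bar{\mathfrak m}^k/\bar{\mathfrak m}^{k+1}$ is finite. So some $\tau\in\mathfrak m$ has non-nilpotent image, which means $c\tau^k\ne0$ for all $k$. Apply Proposition~\ref{prop:general}.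
\end{proof}

\section{Linearity when the $p$-torsion is finite}\label{sec:linear}

The plan is to represent the Lie algebra faithfully and to integrate the representation on a small subgroup. Lie theory is available over a complete valued field of characteristic $0$, not over $\Lambda$, so the main work is to embed a small standard group into a Lie group over such a field. Passing to small subgroups and to factors loses nothing.

\begin{lemma}\label{lem:ind}
\begin{enumerate}
\item[(a)] A group with a linear subgroup of finite index is linear.
\item[(b)] If $G_1,\dots,G_l$ are linear over fields of characteristic $0$, then $G_1\times\dots\times G_l$ is linear.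
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $H\le G$ have finite index and act faithfully on a nonzero finite-dimensional $L$-vector space $V$. The induced representation $L[G]\otimes_{L[H]}V=\bigoplus_\gamma\gamma\otimes V$, with $\gamma$ running over representatives of the cosets $\gamma H$, is finite-dimensional, and $G$ permutes the summands as it permutes the cosets. An element acting trivially fixes the summand $1\otimes V$, so it lies in $H$ and acts trivially on $V$; hence it is $1$.

(b) Two fields $L_1,L_2$ of characteristic $0$ embed into the quotient of the nonzero ring $L_1\otimes_{\mathbb Q}L_2$ by a maximal ideal. So all $G_i$ are linear over one field, and block-diagonal matrices represent the product faithfully.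
\end{proof}

We use the following facts of Lie theory. Let $\mathcal K$ be a field of characteristic $0$, complete with respect to a nontrivial absolute value (that is, non-discrete as a topological field). A Lie group over $\mathcal K$ is a finite-dimensional $\mathcal K$-analytic manifold with a group structure given by analytic maps; its tangent space at $1$ is a Lie algebra over $\mathcal K$.
\begin{enumerate}
\item[(L1)] (Ado's theorem, \cite[Ch.~I, \S7]{Bourbaki}.) Every finite-dimensional Lie algebra over a field $\mathcal K$ of characteristic $0$ has an injective homomorphism into $\mathfrak{gl}_s(\mathcal K)$ for some $s$.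
\item[(L2)] (\cite[Ch.~III, \S4, no.~1]{Bourbaki}, \cite[Part~II, Ch.~V]{Serre}.) Let $G,G'$ be Lie groups over $\mathcal K$ and $\rho$ a homomorphism of their Lie algebras. Then there are an open neighborhood $V$ of $1$ in $G$ and an analytic map $\Psi:V\to G'$ with differential $\rho$ at $1$ such that $\Psi(xy)=\Psi(x)\Psi(y)$ whenever $x,y,xy\in V$.
\item[(L3)] An analytic map from an open subset of $\mathcal K^a$ to $\mathcal K^b$ whose differential at a point is injective is injective near that point: compose it with a linear map $\mathcal K^b\to\mathcal K^a$ that makes the differential invertible, and apply the inverse function theorem.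
\end{enumerate}

From commutative algebra we recall the following, for Noetherian rings. A proper ideal $Q$ is \emph{primary} if every zero divisor of the quotient ring by $Q$ is nilpotent. The zero ideal of a nonzero Noetherian ring is a finite irredundant intersection of primary ideals $Q_i$; their radicals $P_i$ are the associated primes, and $\bigcup_iP_i$ is the set of zero divisors. In a local ring $B$ of dimension $\delta_0$ there are $\delta_0$ elements of $\mathfrak m_B$ (a system of parameters) that generate an ideal containing a power of $\mathfrak m_B$; if $x\in\mathfrak m_B$ is not a zero divisor, then $\dim B/xB=\dim B-1$; and $\bigcap_k\mathfrak m_B^k=0$ (Krull's intersection theorem). An injective finite ring homomorphism preserves the dimension.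

\begin{proposition}\label{prop:primary}
Let $B$ be a pro-$p$ ring in which the zero ideal is primary and $p$ is not nilpotent, and let $F$ be a $d$-dimensional formal group law over $B$. Then $F(\mathfrak m_B^{N_0})$ is linear over a field of characteristic $0$ for some $N_0\ge1$.
\end{proposition}

\begin{proof}
Let $P$ be the nilradical of $B$. By hypothesis it is the set of zero divisors; it is prime and is the unique minimal prime, so $\dim B=\dim B/P$. Also $p\notin P$.

\emph{Step 1: $B$ is finite and torsion-free over a power series ring.} Let $\kappa$ be the residue field of $B$ and $W=W(\kappa)$ its ring of Witt vectors, the complete discrete valuation ring with uniformizer $p$ and residue field $\kappa$. By Cohen's structure theory \cite[\S29]{Matsumura} there is a local homomorphism $W\to B$ inducing the identity on $\kappa$. (Concretely, $W=\mathbb Z_p[X]/(\omega)$ for a monic lift $\omega$ of the minimal polynomial of a generator of $\kappa$ over $\mathbb F_p$, and Hensel's lemma provides a root of $\omega$ in $B$ lifting that generator.) As $p$ is not a zero divisor, $n:=\dim B/pB=\dim B-1$. Lift a system of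 parameters of $B/pB$ to $\tau_1,\dots,\tau_n\in\mathfrak m_B$; then
\begin{equation}\label{eq:M}
\mathfrak m_B^M\subseteq(p,\tau_1,\dots,\tau_n)B\qquad\text{for some }M\ge1.
\end{equation}
Let $A=W[[T_1,\dots,T_n]]$, a complete local domain of dimension $n+1$ with maximal ideal $\mathfrak m_A=(p,T_1,\dots,T_n)$, and map $A\to B$ by $T_i\mapsto\tau_i$. By \eqref{eq:M}, $B/\mathfrak m_AB$ is a finite set; let $b_1,\dots,b_l$ represent its elements. From $B=\sum Ab_i+\mathfrak m_AB$ we get $\mathfrak m_A^kB=\sum\mathfrak m_A^kb_i+\mathfrak m_A^{k+1}B$, so every $b\in B$ has successive approximations $\sum_ia_i^{(k)}b_i\equiv b$ modulo $\mathfrak m_A^kB$ with $a_i^{(k+1)}-a_i^{(k)}\in\mathfrak m_A^k$. The limits $a_i\in A$ satisfy $b-\sum a_ib_i\in\bigcap_k\mathfrak m_B^k=0$. So $B$ is a finitely generated $A$-module.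

Let $\mathfrak q$ be the kernel of $A\to B/P$, a prime ideal. Then $\dim A/\mathfrak q=\dim B/P=n+1$. If $\mathfrak q\ne0$, a chain of primes of length $n+1$ starting at $\mathfrak q$ could be extended by the prime $0$, which is impossible in $A$. So $\mathfrak q=0$: every nonzero element of $A$ maps outside $P$ and is not a zero divisor on $B$. Thus $B$ is a torsion-free $A$-module. This is where we use that the zero ideal is primary.

\emph{Step 2: a complete valued field containing $A$.} We need an absolute value for which all elements of $\mathfrak m_A$ are small, so that the series $F(x,y)$ converge. The $p$-adic valuation of $A$ does not serve, since it gives $T_i$ the value $0$. We make $T_i$ divisible by $p$ while keeping the $T_i$ independent. Let $u_1,\dots,u_n$ be indeterminates. The ideal $pW[u_1,\dots,u_n]$ is prime, with quotient $\kappa[u_1,\dots,u_n]$, and the localization at it is a discrete valuation ring. Let $R$ be its $p$-adic completion, a complete discrete valuation ring with uniformizer $p$ and residue field $\kappa(u_1,\dots,u_n)$, and let $\mathcal K=\operatorname{Frac}R$, a complete valued field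 of characteristic $0$. Since $R$ is $p$-adically complete, there is a $W$-algebra homomorphism $A\to R$ with $\sum a_\alpha T^\alpha\mapsto\sum a_\alpha p^{|\alpha|}u^\alpha$. It is injective. Indeed, for $f=\sum a_\alpha T^\alpha\ne0$ let $v$ be the minimum of $v_p(a_\alpha)+|\alpha|$. It is attained by finitely many $\alpha$, since these have $|\alpha|\le v$. The image of $f$ is $p^v$ times an element of $R$ whose residue is $\sum\overline{p^{|\alpha|-v}a_\alpha}\,u^\alpha$, summed over these $\alpha$; all coefficients are nonzero in $\kappa$, so the residue is a nonzero polynomial. Hence $\mathcal K$ is an extension field of $\operatorname{Frac}A$.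

\emph{Step 3: embedding the group.} The map $B\to B\otimes_A\operatorname{Frac}A$ is injective because $B$ is torsion-free, and extending the field of scalars of a vector space is injective. So $B$ embeds into $E=B\otimes_A\mathcal K$, a finite-dimensional commutative $\mathcal K$-algebra. Let $E_0$ be the image of $B\otimes_AR$ in $E$. It is a subring containing $B$, and a finitely generated torsion-free module over the discrete valuation ring $R$, hence free of finite rank $e$; in particular it is $p$-adically complete and separated. In $E$ we have $\tau_i=\tau_i\otimes1=1\otimes pu_i\in pE_0$, so \eqref{eq:M} gives $\mathfrak m_B^M\subseteq pE_0$ and $\mathfrak m_B^{Mk}\subseteq p^kE_0$ for all $k\ge1$. By Lemma~\ref{lem:standard}(b), $F(\mathfrak m_B^{Mk})$ is a subgroup of $F(p^kE_0)$, where $F$ is regarded as a law over $E_0$.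

Next we pass from $E_0$ to $R$ by taking coordinates. Let $\eta_1,\dots,\eta_e$ be an $R$-basis of $E_0$, take variables $X_{ij},Y_{ij}$ ($i\le d$, $j\le e$), and write $[X]$ for the $d$-tuple with entries $\sum_jX_{ij}\eta_j$. Every power series over $E_0$ is uniquely of the form $\sum_jG_j\eta_j$ with $G_j$ a power series over $R$. So there is a unique $de$-tuple $\tilde F$ of series over $R$ with
\begin{equation}\label{eq:weil}
F([X],[Y])=[\tilde F(X,Y)].
\end{equation}
Using \eqref{eq:weil} twice, $[\tilde F(\tilde F(X,Y),Z)]=F(F([X],[Y]),[Z])$ and $[\tilde F(X,\tilde F(Y,Z))]=F([X],F([Y],[Z]))$; also $[\tilde F(X,0)]=[X]$ and $[\tilde F(0,Y)]=[Y]$. By uniqueness of coordinates, $\tilde F$ is a formal group law over $R$, and by \eqref{eq:weil} the bijection $x\mapsto[x]$ is an isomorphism from $\mathcal S_k:=\tilde F(p^kR)$ onto $F(p^kE_0)$. So $F(\mathfrak m_B^{Mk})$ embeds into $\mathcal S_k$ for every $k\ge1$.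

\emph{Step 4: Lie theory.} The set $\mathcal S_1=(pR)^{(de)}$ is open in $\mathcal K^{de}$, and multiplication and inversion are given by power series with coefficients in $R$ (see the proof of Lemma~\ref{lem:standard}(a)), which converge on it. So $\mathcal S_1$ is a Lie group over $\mathcal K$, and the subgroups $\mathcal S_k$ form a basis of open neighborhoods of the identity. Let $\rho$ be an injective homomorphism from its Lie algebra to $\mathfrak{gl}_s(\mathcal K)$, given by (L1), and let $\Psi:V\to\mathrm{GL}_s(\mathcal K)$ be as in (L2). For large $k$ we have $\mathcal S_k\subseteq V$, so that $\Psi$ is a group homomorphism on $\mathcal S_k$, and $\Psi$ is injective on $\mathcal S_k$ by (L3), applied to $\Psi$ as a map into $M_s(\mathcal K)$. For such $k$ the proposition holds with $N_0=Mk$.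
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $\Lambda[p]$ is infinite, apply Corollary~\ref{cor:infinite}. Suppose that $\Lambda[p]$ is finite, and let $G$ be a $\Lambda$-analytic pro-$p$ group with an open subgroup isomorphic to $F(\mathfrak m^N)$, where $F$ has dimension $d$. This subgroup has finite index because $G$ is compact, and $F(\mathfrak m^{N'})$ has finite index in it for $N'\ge N$ by Lemma~\ref{lem:standard}(c). By Lemma~\ref{lem:ind}(a) it suffices to show that $F(\mathfrak m^{N'})$ is linear for some $N'\ge N$.

First we remove the $p$-power torsion; this is the only place where the finiteness of $\Lambda[p]$ is used. Let $\Lambda[p^k]=\{c:p^kc=0\}$. Multiplication by $p$ maps $\Lambda[p^{k+1}]$ to $\Lambda[p^k]$ with kernel $\Lambda[p]$, so each $\Lambda[p^k]$ is finite. The ascending chain of these ideals stabilizes, so $\mathfrak t=\bigcup_k\Lambda[p^k]$ is a finite ideal. By Krull's intersection theorem each of its finitely many nonzero elements lies outside $\mathfrak m^{N'}$ for large $N'$, so $\mathfrak m^{N'}\cap\mathfrak t=0$ for large $N'$. If $\mathfrak t=\Lambda$, then $F(\mathfrak m^{N'})$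 is trivial for such $N'$ and we are done. Otherwise $\Lambda'=\Lambda/\mathfrak t$ is a pro-$p$ ring in which $p$ is not a zero divisor, since $pa\in\mathfrak t$ implies $a\in\mathfrak t$.

Next we split $\Lambda'$ into primary pieces. Let $0=Q_1\cap\dots\cap Q_l$ be an irredundant primary decomposition in $\Lambda'$, with radicals $P_i$, and let $B_i=\Lambda'/Q_i$. The $P_i$ consist of zero divisors, so $p\notin P_i$, and $p$ is not nilpotent in $B_i$. Thus each $B_i$ satisfies the hypotheses of Proposition~\ref{prop:primary}. Let $F^{(i)}$ be the image of $F$ over $B_i$. For all large $N'$, each group $F^{(i)}(\mathfrak m_{B_i}^{N'})$ is a subgroup of the group provided by that proposition, and so is linear over a field of characteristic $0$. The kernels of the maps $\Lambda\to B_i$ intersect in $\mathfrak t$, so by Lemma~\ref{lem:standard}(b) the homomorphism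
\[
F(\mathfrak m^{N'})\longrightarrow\prod_{i=1}^lF^{(i)}(\mathfrak m_{B_i}^{N'})
\]
has kernel $(\mathfrak m^{N'}\cap\mathfrak t)^{(d)}$, which is trivial for large $N'$. The product is linear by Lemma~\ref{lem:ind}(b), hence so is $F(\mathfrak m^{N'})$.

Finally, if $p\Lambda=0$ then $\Lambda[p]=\Lambda$, which gives the last assertion.
\end{proof}

\begin{remark}
The group $H_\beta$ over $O$ shows that (L2) needs characteristic $0$. It is a Lie group over $K=\mathbb F_p((t))$. The Lie bracket is determined by the terms of degree $2$ of the group law, and the laws of $H_\beta$ and of the Heisenberg group $H_{XY}\subseteq\mathrm{GL}_3(K)$ agree in all degrees below $p+p^2$. So the Lie algebra of $H_\beta$ has a faithful representation of dimension $3$. If it could be integrated as in Step~4 above, some open subgroup of $H_\beta$ would be linear, and then $H_\beta$ would be linear by Lemma~\ref{lem:ind}(a), contrary to Theorem~\ref{thm:counter}.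
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Lie Groups and Lie Algebras}.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{Serre}
Serre, \emph{Lie Algebras and Lie Groups}.

\bibitem{notes}
\texttt{https://tartarus.org/gareth/maths/notes/iii/Pro-p\_Groups.pdf}

\end{thebibliography}
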